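# Integrating out one variable of a definable function can destroy o-minimality

## 1. An arctangent with a parameter

Take the semialgebraic function $h(t,y)=\dfrac{1}{1+y^2+t^2}$ and integrate it in $t$. With $w=\sqrt{1+y^2}$ we get
$$j(x,y)=\int_0^x\frac{dt}{w^2+t^2}=\frac1w\arctan\frac xw .$$
This is no longer semialgebraic, but it is tame. Freeze $x=1$: the function $y\mapsto \frac1w\arctan\frac1w$ is positive and strictly decreasing in $w$, hence in $|y|$, so each of its level sets has at most two points. Freeze $y$: then $x\mapsto\frac1w\arctan\frac xw$ is a strictly increasing function with a single zero.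

Here is the language for "tame". An expansion $\mathcal S$ of the real field $\overline{\mathbb R}=(\mathbb R,+,\cdot,<)$ is **o-minimal** if every subset of $\mathbb R$ definable in $\mathcal S$ (with real parameters) is a finite union of points and open intervals. It is **polynomially bounded** if for every definable $f:\mathbb R\to\mathbb R$ there is $n$ with $|f(t)|\le t^n$ for all large $t$. A function is *in* $\mathcal S$ if it is definable in $\mathcal S$. A *reduct* of $\mathcal S$ has fewer definable sets, so a reduct of an o-minimal structure that still expands $\overline{\mathbb R}$ is o-minimal. The field $\overline{\mathbb R}$ itself is o-minimal and its definable sets are the semialgebraic sets. By contrast, no o-minimal structure defines $\sin$ on $\mathbb R$, because its zero set is infinite and discrete.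

In one variable we take the following as background. If $f:\mathbb R\to\mathbb R$ is in the o-minimal structure $\mathcal S$ and is $C^\infty$ (or only $C^1$), then adding $g(t)=\int_0^tf(s)\,ds$ to $\mathcal S$ preserves o-minimality. With $f(s)=1/(1+s^2)$ this says that $(\overline{\mathbb R},\arctan)$ is o-minimal, and our $j$ is definable there. So $(\overline{\mathbb R},j)$ is o-minimal.

In the example we were lucky: a substitution turned the two-variable integral into a one-variable one. The problem, taken from "o-Minimal Expansions of the Real Field: A Characterization, and an Application to Pfaffian Closure", asks what happens without such luck. Let $\mathcal S$ be an o-minimal expansion of $\overline{\mathbb R}$, let $h:\mathbb R^2\to\mathbb R$ be $C^\infty$ and in $\mathcal S$, and put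
$$j(x,y)=\int_0^xh(t,y)\,dt. \tag{1}$$
Is $(\mathcal S,j)$ o-minimal for every such $\mathcal S$ and $h$?

## 2. Finite rank, and why calculus in the parameter does not close up

**Integrands of finite rank.** Suppose $h(t,y)=\sum_{i\le n}a_i(t)b_i(y)$ with $n$ minimal. Then the $a_i$ are linearly independent functions, and so are the $b_i$, since otherwise we could shorten the sum. Choose $y_1,\dots,y_n$ with $\det(b_i(y_k))\ne0$. Solving the linear system $h(t,y_k)=\sum_i b_i(y_k)a_i(t)$ shows that each $a_i$ is a linear combination of the functions $h(\cdot,y_k)$, so it is $C^\infty$ and in $\mathcal S$. In the same way the $b_i$ are in $\mathcal S$. Add the primitives $A_i(x)=\int_0^xa_i$ one after the other: each step is covered by the one-variable background, because $a_{i}$ is still in the structure built so far. The result is an o-minimal structure that defines $j=\sum A_i(x)b_i(y)$. So for finite rank the answer is yes.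

We learn more from this case. Choose $t_1,\dots,t_n$ with $\det (a_i(t_k))\neq0$. Then each $b_i$ is a linear combination of the $h(t_k,\cdot)$, so for fixed $x_0$
$$j(x_0,y)=\sum_{k\le n}\mu_k\,h(t_k,y)\qquad(\mu_k\in\mathbb R).$$
The frozen integral is a *finite* combination of values of $h$, and therefore is already in $\mathcal S$.

**The natural attempt at a positive answer.** In the opening example one can differentiate in both variables:
$$\partial_xj=\frac1{w^2+x^2},\qquad \partial_yj=-\frac{y}{w^2}\Big(j+\frac{x}{w^2+x^2}\Big).$$
Both partial derivatives are semialgebraic expressions in $x,y,j$. One would like to argue from such a system, as one argues from $g'=f$ in one variable. For general $h$ we still have $\partial_xj=h$. But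
$$\partial_yj(x,y)=\int_0^x\partial_yh(t,y)\,dt$$
is a new integral of the same kind. Nothing expresses it through $x,y,j$ by functions in $\mathcal S$, and differentiating again produces yet another integral. The one-variable result controls $x\mapsto j(x,y_0)$ for each $y_0$ and says nothing about the dependence on $y$.

**The natural attempt at a negative answer.** So we try to make $y\mapsto j(x_0,y)$ oscillate. Let
$$E_0(v)=e^{-1/v^2}\sin(\pi/v)\ (v\ne0),\qquad E_0(0)=0. \tag{2}$$
For $v\neq0$ every derivative of $E_0$ is $e^{-1/v^2}$ times a combination of $\sin(\pi/v)$ and $\cos(\pi/v)$ with coefficients polynomial in $1/v$. It tends to $0$ as $v\to0$, so $E_0$ is $C^\infty$ and flat at $0$ (all derivatives vanish there). We want a function $H(t,v)$ in an o-minimal structure with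
$$\int_0^{1/2}H(t,v)\,dt=E_0(v). \tag{3}$$
The choice $H=2E_0(v)$ satisfies (3), but then $H$ itself has infinitely many zeros in $v$. No finite-rank $H$ can work, by the formula for $j(x_0,\cdot)$ above. No $H$ that is analytic near $[0,\frac12]\times\{0\}$ can work either: then the integral would be analytic in $v$ near $0$, whereas $E_0$ is flat at $0$ and not identically $0$ near $0$. So $H$ must be genuinely non-analytic, of infinite rank, and yet tame.

**What gets past this.** Equation (3) ties together the values of $H$ along a whole segment, and it imposes no condition on the derivatives of $H$ at any *finite* set of points. We shall choose $H$ generic subject to (3), so that its derivatives at finitely many points are as algebraically independent as possible. That independence forces a uniqueness property for Taylor series (quasianalyticity) in the whole class of functions generated by $H$, and quasianalyticity yields o-minimality. The integral is not in that class, because it cannot be computed from finitely many points.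

## 3. Statements: Theorems A, B, C

Let $\varphi(s)=s/\sqrt{1+s^2}$, a semialgebraic real-analytic diffeomorphism $\mathbb R\to(-1,1)$ with $\varphi'(s)=(1+s^2)^{-3/2}$. Put $x_0=1/\sqrt3$, so that $\varphi(x_0)=\frac12$. The function $j$ is always given by (1).

**Theorem A.** There are an o-minimal, polynomially bounded expansion $\mathcal S$ of $\overline{\mathbb R}$ and a real-analytic $h:\mathbb R^2\to\mathbb R$ in $\mathcal S$ such that $\{y:j(x_0,y)=0\}$ is an infinite closed discrete set. Hence $(\mathcal S,j)$ is not o-minimal. Moreover $(\mathcal S,j(x_0,\cdot))$ defines $\mathbb Z$. The same holds with $\mathcal S$ replaced by its reduct $(\overline{\mathbb R},h)$.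

So the answer to the problem is **no**. Two complements describe how wild the frozen integral can be, and how the typical case behaves.

**Theorem B.** For $e:[-1,1]\to\mathbb R$ the following are equivalent: (i) $e$ extends to a $C^\infty$ function on $\mathbb R$; (ii) there are an o-minimal expansion $\mathcal S$ of $\overline{\mathbb R}$ and a $C^\infty$ function $h:\mathbb R^2\to\mathbb R$ in $\mathcal S$ with $j(x_0,y)=e(y)$ for all $|y|\le1$.

**Theorem C.** For a comeager set of $H\in C^\infty(\mathbb R^2)$, with $h(t,y)=\varphi'(t)H(\varphi(t),\varphi(y))$, both $(\overline{\mathbb R},h)$ and $(\overline{\mathbb R},h,j)$ are o-minimal.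

Here $C^\infty(\mathbb R^2)$ carries its usual Fréchet topology, given by the seminorms $\|F\|_{C^m(D)}$ (the supremum over the compact set $D$ of all derivatives of order $\le m$). A set is *comeager* if it contains a countable intersection of dense open sets. By Baire's theorem a comeager subset of a nonempty complete metrizable space is dense, in particular nonempty.

## 4. The Rolin–Speissegger–Wilkie criterion

O-minimality will come from one published theorem, in Rolin–Speissegger–Wilkie, *Quasianalytic Denjoy–Carleman classes and o-minimality*, J. Amer. Math. Soc. 16 (2003). We use it as a black box.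

**Theorem (Rolin–Speissegger–Wilkie).** Suppose that for every compact box $B=\prod_{i\le n}[a_i,b_i]$ ($a_i<b_i$, $n\in\mathbb N$) we are given an $\mathbb R$-algebra $\mathcal C_B$ of functions $B\to\mathbb R$ such that:

* (C1) $\mathcal C_B$ contains the coordinate functions, and its elements are $C^\infty$ on $\operatorname{int}B$.
* (C2) If $g_1,\dots,g_n\in\mathcal C_{B'}$, $g(B')\subset B$ and $f\in\mathcal C_B$, then $f\circ g\in\mathcal C_{B'}$.
* (C3) $\mathcal C$ is closed under restriction to smaller compact boxes, and every $f\in\mathcal C_B$ extends to some $g\in\mathcal C_{B'}$ with $B\subset\operatorname{int}B'$.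
* (C4) $\mathcal C_B$ is closed under $\partial/\partial x_i$.

Let $\mathcal C_n$ be the algebra of germs at $0\in\mathbb R^n$ of functions in $\mathcal C_B$ with $0\in\operatorname{int}B$, and let $\hat f$ denote the Taylor series of $f$ at $0$. Suppose further:

* (C5) The Taylor map $f\mapsto\hat f$ is injective on $\mathcal C_n$.
* (C6) If $f\in\mathcal C_n$, $f(0)=0$, $\partial_nf(0)\ne0$, then there is $\alpha\in\mathcal C_{n-1}$ with $\alpha(0)=0$ and $f(x',\alpha(x'))=0$.
* (C7) If $f\in\mathcal C_n$ and $\hat f=X_i\Gamma$ with $\Gamma\in\mathbb R[[X]]$, then $f=x_ig$ with $g\in\mathcal C_n$, $\hat g=\Gamma$.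

Then the expansion $\mathbb R_{\mathcal C}$ of $\overline{\mathbb R}$ by all $\tilde f$ ($f\in\mathcal C_{[-1,1]^n}$, $n\in\mathbb N$; $\tilde f=f$ on the cube and $0$ outside) is model complete, o-minimal and polynomially bounded.

The restricted functions analytic near $B$ are a familiar example: (C5) is the identity theorem, (C6) is the analytic implicit function theorem, and (C7) is division of a convergent power series. All $C^\infty$ functions fail at (C5), because of $e^{-1/x^2}$. Our task is to enlarge a class of this kind so that it contains a generic $H$ satisfying (3), without losing (C5).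

## 5. Generic functions with prescribed integral

Let $J_N=\frac{(N+1)(N+2)}2$ be the number of $\alpha\in\mathbb N^2$ with $|\alpha|\le N$. We write $\operatorname{td}$ for transcendence degree.

**Definition.** A function $H\in C^\infty(\mathbb R^2)$ is *transcendental* if for all $k\ge1$, $N\ge0$ and distinct $p_1,\dots,p_k\in\mathbb R^2$
$$\operatorname{td}_{\mathbb Q}\mathbb Q\big(p_s,\partial^\alpha H(p_s):\ s\le k,\ |\alpha|\le N\big)\ \ge\ kJ_N, \tag{T}$$
where $p_s$ stands for its two coordinates.

For $k=1$, $N=0$ this says that no point of the graph of $H$ has three algebraic coordinates. If all $p_s$ have algebraic coordinates, then (T) says that the $kJ_N$ numbers $\partial^\alpha H(p_s)$ are algebraically independent over $\mathbb Q$. The function $H(t,v)=e^t$ is not transcendental: at $p=(0,0)$ all derivatives are $0$ or $1$.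

**Proposition 1.** Let $\mathcal V\subset C^\infty(\mathbb R^2)$ be a linear subspace containing all polynomials, with a Fréchet topology at least as fine as that of $C^\infty(\mathbb R^2)$. Let $E_0\in C^\infty(\mathbb R)$ be such that
$$\mathcal X=\Big\{F\in\mathcal V:\int_0^{1/2}F(t,v)\,dt=E_0(v)\ \text{ for all } v\Big\}$$
is nonempty. Then the transcendental $F\in\mathcal X$ form a comeager, hence nonempty, subset of $\mathcal X$. The same holds with $\mathcal X$ replaced by $\mathcal V$.

In this proposition $E_0$ is arbitrary; the particular function (2) returns in Section 9.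

*Proof.* **Step 1: reduction to countably many open dense conditions.** For fixed $v$ the integral is continuous in $F$ for the topology of $C^\infty(\mathbb R^2)$. So $\mathcal X$ is a closed affine subspace of the Fréchet space $\mathcal V$, completely metrizable, and Baire's theorem applies.

Fix $k,N$ and put $d=kJ_N$, $M=2k+d$. We first cover the points $\xi\in\mathbb R^M$ with $e:=\operatorname{td}_{\mathbb Q}\mathbb Q(\xi)<d$ by countably many closed semialgebraic sets of dimension $\le d-1$. After permuting coordinates, $\xi_1,\dots,\xi_e$ is a transcendence basis of $\mathbb Q(\xi)$. For each $i>e$ there is a polynomial $P_i\in\mathbb Q[X_1,\dots,X_e,X_i]$ with $P_i(\xi_1,\dots,\xi_e,\xi_i)=0$ and positive degree in $X_i$. Let $c_i\in\mathbb Q[X_1,\dots,X_e]$ be its leading coefficient with respect to $X_i$, a nonzero polynomial, and let $c=\prod_{i>e}c_i$. Since $\xi_1,\dots,\xi_e$ are algebraically independent, $c(\xi_1,\dots,\xi_e)\ne0$. So for some integer $r\ge1$ the point $\xi$ lies in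
$$Z=\{x\in\mathbb R^M:\ P_i(x_1,\dots,x_e,x_i)=0\ (i>e),\ |c(x_1,\dots,x_e)|\ge 1/r\}.$$
This set is closed and semialgebraic. Its fibers over $(x_1,\dots,x_e)\in\mathbb R^e$ are finite, because each $x_i$ with $i>e$ is a root of a nonzero polynomial. Hence $\dim Z\le e\le d-1$. There are only countably many choices of the basis coordinates, of the $P_i$ and of $r$, so countably many sets $Z$.

The set of $k$-tuples of distinct points of $\mathbb R^2$ is open in $\mathbb R^{2k}$, hence a countable union of compact sets $K$. Write $j^NF(p_s)=(\partial^\alpha F(p_s))_{|\alpha|\le N}$. If $F$ violates (T) for some $k,N,p$, then $\xi=(p,(j^NF(p_s))_s)$ lies in one of the sets $Z$, and $p$ in one of the sets $K$. So it is enough to prove that each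
$$\mathcal G(Z,K)=\big\{F\in\mathcal X:\ (p,(j^NF(p_s))_{s\le k})\notin Z\ \text{ for all }p\in K\big\}$$
is open and dense in $\mathcal X$. The countable intersection of these sets over all $k,N,Z,K$ consists of transcendental functions.

**Step 2: openness.** This uses that $Z$ is closed and $K$ compact. If $F\in\mathcal G(Z,K)$, the compact set $\{(p,(j^NF(p_s))_s):p\in K\}$ has positive distance to $Z$ (or $Z=\emptyset$). A function close to $F$ in $C^N$ on a compact set containing all $p_s$ that occur in $K$ keeps this property. The topology of $\mathcal V$ is at least as fine as that of $C^N$-convergence on compact sets.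

**Step 3: jets at finitely many points are free under the integral constraint.** This is where we check that the constraint does not see finitely many points. The claim: for distinct points $p_s=(t_s,v_s)$ and prescribed $N$-jets there is a polynomial $q$ with these $N$-jets at the $p_s$ and $\int_0^{1/2}q(t,v)\,dt=0$ for all $v$.

The powers $\mathfrak m_{p_s}^{N+1}$ of the maximal ideals in $\mathbb R[t,v]$ are pairwise comaximal, so by the Chinese remainder theorem some polynomial $q_0$ has the prescribed jets. Let $m(v)=\int_0^{1/2}q_0(t,v)\,dt$, a polynomial in $v$. Let $\rho(t)=c\prod_s(t-t_s)^{2N+2}$. The product is nonnegative and not identically zero, so we can choose $c>0$ with $\int_0^{1/2}\rho=1$. Put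
$$q(t,v)=q_0(t,v)-\rho(t)m(v).$$
Then $\int_0^{1/2}q\,dt=m(v)-m(v)=0$. Since $\rho$ vanishes to order $>N$ at every $t_s$, all derivatives of $\rho(t)m(v)$ of order $\le N$ vanish at $p_s$, so $q$ has the same $N$-jets there as $q_0$.

**Step 4: finitely many correcting polynomials serve all of $K$.** At one tuple $p$, Step 3 gives $d$ polynomials with zero integral whose multijets at $p$ form a basis of $\mathbb R^d$. By continuity of the determinant their multijets still form a basis at all nearby tuples. Cover $K$ by finitely many such neighborhoods and collect all the polynomials: we get $q_1,\dots,q_L$ with zero integrals and an open set $O\supset K$ of tuples of distinct points such that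
$$\lambda\mapsto\Big(j^N\big(\textstyle\sum_i\lambda_iq_i\big)(p_s)\Big)_{s\le k}$$
maps $\mathbb R^L$ onto $\mathbb R^d$ for every $p\in O$.

**Step 5: density, by a dimension count.** Let $F\in\mathcal X$ and consider
$$\Theta:O\times\mathbb R^L\to\mathbb R^M,\qquad(p,\lambda)\mapsto\Big(p,\big(j^N(F+\textstyle\sum_i\lambda_iq_i)(p_s)\big)_{s\le k}\Big).$$
It is $C^\infty$ and a submersion: it is the identity in the $p$-component, and its $\lambda$-derivative is onto $\mathbb R^d$. The semialgebraic set $Z$ is a finite union of $C^\infty$ submanifolds of dimension $\le d-1$, that is, of codimension $\ge M-(d-1)=2k+1$. So $\Theta^{-1}(Z)$ is a finite union of submanifolds of dimension at most $2k+L-(2k+1)=L-1$. Its projection to $\mathbb R^L$ has measure $0$. Hence there are arbitrarily small $\lambda$ outside this projection, and for them $F+\sum\lambda_iq_i$ avoids $Z$ at all $p\in O\supset K$. These functions lie in $\mathcal X$, because the $q_i$ are polynomials with zero integral, and they tend to $F$ in $\mathcal V$ as $\lambda\to0$. So $\mathcal G(Z,K)$ is dense.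

For $\mathcal V$ in place of $\mathcal X$ the same proof works with $q=q_0$ in Step 3. $\square$

The count shows why (T) involves only $kJ_N$ although $2k+kJ_N$ numbers generate the field: the $2k$ parameters of the moving points cost $2k$ dimensions.

## 6. Independence of high-order derivatives, and approximation by polynomials

From here to the end of Section 8 fix a transcendental $H\in C^\infty(\mathbb R^2)$. At points with transcendental coordinates the derivatives of $H$ may satisfy some algebraic relations. The next lemma says that, even over a finitely generated field, all relations are confined to finite order.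

**Lemma 2.** Let $P\subset\mathbb R^2$ be finite, $K\subset\mathbb R$ a field finitely generated over $\mathbb Q$, and $N_0\in\mathbb N$. There is $N'\ge N_0$ such that the numbers $\partial^\alpha H(p)$ ($p\in P$, $|\alpha|>N'$) are algebraically independent over $K(\partial^\alpha H(p):p\in P,|\alpha|\le N')$.

*Proof.* If $P=\emptyset$ there is nothing to show, so let $k=|P|\ge1$. Put $L_N=K(\partial^\alpha H(p):p\in P,|\alpha|\le N)$ and measure the defect
$$d_N=kJ_N-\operatorname{td}_KL_N\ \ge\ 0 .$$
Passing from $L_N$ to $L_{N+1}$ adds $k(J_{N+1}-J_N)$ generators, so the transcendence degree grows by at most that number and $d_N$ is nondecreasing. It is also bounded. By (T), adjoining the $2k$ coordinates of the points,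
$$kJ_N\le\operatorname{td}_{\mathbb Q}L_N+2k=\operatorname{td}_{\mathbb Q}K+\operatorname{td}_KL_N+2k,$$
so $d_N\le2k+\operatorname{td}_{\mathbb Q}K<\infty$. A bounded nondecreasing sequence of integers is eventually constant: there is $N'\ge N_0$ with $d_N=d_{N'}$ for $N\ge N'$. For $N>N'$ this means $\operatorname{td}(L_N/L_{N'})=k(J_N-J_{N'})$, which is exactly the number of generators added. So these generators are algebraically independent over $L_{N'}$. $\square$

**How this gives quasianalyticity: a toy case.** Let $f(x_1,x_2)=H(x_1,x_2)-x_1H(x_2,x_1)$, and suppose $f$ is flat at $0$. Each $\partial^\beta f(0)$ is a polynomial $R_\beta$ with integer coefficients in the numbers $\partial^\alpha H(0)$. These are algebraically independent over $\mathbb Q$, by (T) at the single point $0$. So all $R_\beta$ are the zero polynomial. Now replace $H$ by any polynomial $G$: the function $f_G=G(x_1,x_2)-x_1G(x_2,x_1)$ has derivatives $R_\beta(\partial^\alpha G(0))=0$ at $0$, and being analytic it vanishes identically. Letting $G\to H$ we get $f=0$. (Here $R_0=u_{(0,0)}$ is not zero, so in fact $f$ is not flat.) Flatness of one function was transferred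 to a whole family of *analytic* functions and then back by a limit.

In general $f$ is built from $H$ by compositions and implicit functions as well. To keep base points fixed when $H$ is replaced by $G$, we let $G$ agree with $H$ to a finite order at finitely many points. This leads to the following filter.

For finite $P\subset\mathbb R^2$ and $N\in\mathbb N$ let
$$E(P,N)=\{G\in C^\infty(\mathbb R^2):\ \partial^\alpha G(p)=\partial^\alpha H(p)\ \text{ for } p\in P,\ |\alpha|\le N\}.$$
The sets $W\cap E(P,N)$, with $W$ a neighborhood of $H$ in $C^\infty(\mathbb R^2)$, all contain $H$. Since $E(P,N)\cap E(P_1,N_1)\supset E(P\cup P_1,\max(N,N_1))$, they form the base of a filter $\mathcal F$ on $C^\infty(\mathbb R^2)$. Let $\mathcal P=\mathbb R[t,v]$.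

**Lemma 3.** Every $V\in\mathcal F$ contains a polynomial.

*Proof.* Shrinking $V$, assume $V\supset W\cap E(P,N)$, where $W$ contains all $G$ with $\|G-H\|_{C^m(D)}<\varepsilon$, $D$ is a closed ball containing $P$, and $m\ge N$. Polynomials are dense in the $C^m$ sense on $D$: take polynomials $Q_\nu\to H$ in $C^m(D)$. By the Chinese remainder theorem there are polynomials $L_{p,\alpha}$ with $\partial^{\alpha'}L_{p,\alpha}(p')=\delta_{pp'}\delta_{\alpha\alpha'}$ for $p,p'\in P$, $|\alpha|,|\alpha'|\le N$. Put
$$G_\nu=Q_\nu-\sum_{p\in P,\,|\alpha|\le N}\partial^\alpha(Q_\nu-H)(p)\,L_{p,\alpha}.$$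
Then $G_\nu\in E(P,N)\cap\mathcal P$. The coefficients $\partial^\alpha(Q_\nu-H)(p)$ tend to $0$ because $m\ge N$ and $P\subset D$, so $G_\nu\to H$ in $C^m(D)$ and $G_\nu\in W$ for large $\nu$. $\square$

Consequently limits "as $G\to H$ along $\mathcal F$, $G\in\mathcal P$" are unique when they exist.

## 7. Admissible functions

We now describe the functions built from $H$ for which the toy argument works. Such an $f$ comes with analytic approximations $f_G$, one for each polynomial $G$ near $H$. At each point, all Taylor coefficients of $f_G$ are polynomials, over a fixed finitely generated field, in derivatives of $G$ at a fixed finite set.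

**Definition.** Let $U\subset\mathbb R^n$ be open. A function $f\in C^\infty(U)$ is *admissible on $U$* if there are $V\in\mathcal F$ and real-analytic functions $f_G:U\to\mathbb R$ ($G\in V\cap\mathcal P$) such that:

* (a) $f_G\to f$ in $C^\infty(U)$ along $\mathcal F$: for each compact $L\subset U$, $m\in\mathbb N$, $\varepsilon>0$ there is $V'\in\mathcal F$, $V'\subset V$, with $\|f_G-f\|_{C^m(L)}<\varepsilon$ for all $G\in V'\cap\mathcal P$;
* (b) for each $a\in U$ there are a finite $P\subset\mathbb R^2$, $N\in\mathbb N$, a field $K\subset\mathbb R$ finitely generated over $\mathbb Q$, a set $V_a\in\mathcal F$, $V_a\subset V$, and polynomials $R_\beta\in K[u_{p,\alpha}:p\in P,|\alpha|>N]$ ($\beta\in\mathbb N^n$) with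
$$\partial^\beta f_G(a)=R_\beta\big((\partial^\alpha G(p))_{p,\alpha}\big)\qquad\text{for all }\beta\text{ and all }G\in V_a\cap\mathcal P. \tag{4}$$

Call $f$ *locally admissible* on $U$ if every point of $U$ has an open neighborhood on which $f$ is admissible. Admissibility passes to smaller open sets.

**Example.** $H^2$ is admissible on $\mathbb R^2$ with $f_G=G^2$. At $a$ take $P=\{a\}$, $N=0$, $K=\mathbb Q(H(a))$, $V_a=E(\{a\},0)$: for $G\in V_a$ we have $G(a)=H(a)$, and the Leibniz rule writes $\partial^\beta(G^2)(a)$ as a polynomial over $K$ in the $\partial^\alpha G(a)$, $\alpha\ne0$.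

**Non-example.** Consider $f(v)=\int_0^{1/2}H(t,v)\,dt$ with the obvious family $f_G(v)=\int_0^{1/2}G(t,v)\,dt$. Condition (a) holds, but (b) fails at every $a$, already for $\beta=0$. Suppose data $P,N,K,V_a,R_0$ as in (b) are given, and let $V_a\supset W\cap E(P_1,N_1)$ with $W$ an open neighborhood of $H$. Choose $M\ge N_1$ larger than all orders $|\alpha|$ occurring in $R_0$, and put
$$s(t,v)=\prod_{p=(t_p,v_p)\in P\cup P_1}\big((t-t_p)^2+(v-v_p)^2\big)^{M+1}.$$
All derivatives of $s$ of order $\le M$ vanish on $P\cup P_1$. Take a polynomial $G\in W\cap E(P_1,N_1)$ (Lemma 3). For small $\varepsilon>0$ also $G+\varepsilon s\in W\cap E(P_1,N_1)$, and $R_0$ has the same value for $G$ and for $G+\varepsilon s$. But $f_{G+\varepsilon s}(a)-f_G(a)=\varepsilon\int_0^{1/2}s(t,a)\,dt>0$. So (4) fails: the integral cannot be read off from finitely many points.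

We now record three rules for handling the data in (b).

**(R1)** Letting $G\to H$ along $\mathcal F$ in (4) gives $\partial^\beta f(a)=R_\beta((\partial^\alpha H(p)))$. Indeed the left side tends to $\partial^\beta f(a)$ by (a), the right side is continuous in finitely many derivatives of $G$, and limits are unique by Lemma 3.

**(R2)** In (b) we may enlarge $P$, $N$ and $K$ to any finite $P'\supset P$, any $N'\ge N$ and any finitely generated extension field of $K$ in $\mathbb R$, provided that we also adjoin the numbers about to be substituted. To do so, replace $V_a$ by $V_a\cap E(P',N')$. For $G$ in this set, $\partial^\alpha G(p)=\partial^\alpha H(p)$ when $p\in P$, $N<|\alpha|\le N'$. So we substitute these finitely many numbers for the corresponding $u_{p,\alpha}$ and adjoin them to $K$. Hence finitely many admissible functions, at given points, may use common $(P,N,K)$ and, after intersecting, a common $V_a$.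

**(R3)** Given finitely many $\beta$, choose $N'$ in (R2) larger than all orders $|\alpha|$ occurring in these $R_\beta$. After the substitution these $R_\beta$ are constants, so $\partial^\beta f_G(a)$ does not depend on $G\in V_a\cap\mathcal P$ and equals its limit $\partial^\beta f(a)$. So for finitely many $\beta$ we may assume $\partial^\beta f_G(a)=\partial^\beta f(a)$ for all $G\in V_a\cap\mathcal P$.

**Lemma 4 (quasianalyticity).** Let $f$ be admissible on a connected $U$ with family $(f_G)$, and let $a\in U$ with $\partial^\beta f(a)=0$ for all $\beta$. Then $f=0$ on $U$, and there is $V'\in\mathcal F$ with $f_G=0$ on $U$ for all $G\in V'\cap\mathcal P$.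

*Proof.* Take data as in (b) at $a$, and let $N'\ge N$ be the number that Lemma 2 gives for $(P,K,N)$. Pass to $N'$ by (R2). We get the field $K'=K(\partial^\alpha H(p):p\in P,|\alpha|\le N')$ and polynomials $R'_\beta\in K'[u_{p,\alpha}:p\in P,|\alpha|>N']$ such that (4) holds with $R'_\beta$ for $G\in V'\cap\mathcal P$, where $V'=V_a\cap E(P,N')$. By (R1) and the hypothesis,
$$R'_\beta\big((\partial^\alpha H(p))_{p\in P,|\alpha|>N'}\big)=\partial^\beta f(a)=0 .$$
By Lemma 2 the arguments are algebraically independent over $K'$. Hence $R'_\beta=0$ as a polynomial, for every $\beta$. So for every $G\in V'\cap\mathcal P$ the analytic function $f_G$ has zero Taylor series at $a$, and $f_G=0$ on the connected set $U$. By (a) and Lemma 3, $f=0$. $\square$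

## 8. Closure properties, and the structure $\mathcal S_H$

**Lemma 5.**

1. $H$ is admissible on $\mathbb R^2$. Coordinate functions and real constants are admissible on $\mathbb R^n$.
2. Sums, products and partial derivatives of functions admissible on $U$ are admissible on $U$.
3. If $f$ is admissible on $U_1\subset\mathbb R^m$, $g_1,\dots,g_m$ are admissible on $U_2$, $a\in U_2$ and $g(a)\in U_1$, then $f\circ g$ is admissible on a neighborhood of $a$.
4. If $f$ is admissible near $0\in\mathbb R^n$, $n\ge2$, $f(0)=0$ and $\partial_nf(0)\ne0$, then the $C^\infty$ implicit function $\alpha$ ($\alpha(0)=0$, $f(x',\alpha(x'))=0$) is admissible near $0$.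
5. If $f$ is admissible on an open box $U\ni0$ in $\mathbb R^n$ and $\hat f$ (at $0$) is divisible by $X_i$, then $f=x_ig$ with $g$ admissible on $U$.

*Proof.* In every part we name a family, check analyticity, then (a), then (b).

**Part 1: the generators.** For $H$ put $H_G=G$. Then (a) holds by the definition of $\mathcal F$. At $a$ take $P=\{a\}$, $N=0$, $K=\mathbb Q(H(a))$, $V_a=E(\{a\},0)$, $R_0=H(a)$ and $R_\beta=u_{a,\beta}$ for $\beta\ne0$. For coordinates and constants take $f_G=f$ and $P=\emptyset$, and let $K$ be generated over $\mathbb Q$ by the coordinates of $a$, respectively by the constant.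

**Part 2: algebra operations and derivatives.** Use the families $f_G+g_G$, $f_Gg_G$, $\partial_if_G$ on the intersection of the sets $V$. They are analytic, and (a) holds because these operations are continuous on $C^\infty(U)$. For (b) use common data (R2). The derivatives at $a$ are $\partial^\beta f_G(a)+\partial^\beta g_G(a)$, $\sum_{\gamma\le\beta}\binom\beta\gamma\partial^\gamma f_G(a)\,\partial^{\beta-\gamma}g_G(a)$ and $\partial^{\beta+e_i}f_G(a)$, all given by polynomials over $K$ as required.

**Part 3: composition; the point is to keep the inner value fixed.** Choose an open $U_3\ni a$ with compact closure $\overline{U_3}\subset U_2$ and $g(\overline{U_3})\subset U_1$, and a compact $L\subset U_1$ that is a neighborhood of $g(\overline{U_3})$. By (a) for the $g_i$ there is $V'\in\mathcal F$ with $g_G(\overline{U_3})\subset L$ for all $G\in V'\cap\mathcal P$. Put $(f\circ g)_G=f_G\circ g_G$ on $U_3$; it is analytic.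

For (a): the derivatives of $f_G\circ g_G$ are universal polynomials in the $(\partial^\gamma f_G)\circ g_G$ and the $\partial^\delta g_{i,G}$. On $\overline{U_3}$ we have $\partial^\delta g_{i,G}\to\partial^\delta g_i$ uniformly, and
$$|(\partial^\gamma f_G)\circ g_G-(\partial^\gamma f)\circ g|\le\|\partial^\gamma f_G-\partial^\gamma f\|_{C^0(L)}+|(\partial^\gamma f)\circ g_G-(\partial^\gamma f)\circ g|\to0 \tag{5}$$
uniformly, the second term by uniform continuity of $\partial^\gamma f$ on $L$. So (a) holds on $U_3$.

For (b) at $a'\in U_3$ let $b=g(a')$. By (R3) with $\beta=0$, applied to the $g_i$, we may assume $g_G(a')=b$ for $G\in V_{a'}\cap\mathcal P$. Then $\partial^\beta(f_G\circ g_G)(a')$ is a universal integer polynomial in the $\partial^\gamma f_G(b)$ and the $\partial^\delta g_{i,G}(a')$. Use common data (R2) for $f$ at $b$ and the $g_i$ at $a'$.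

**Part 4: implicit functions; again finitely many values are frozen.** Replacing $f$ by $-f$ if necessary, assume $\partial_nf(0)>0$. Choose a bounded open box $U'\ni0$ in $\mathbb R^{n-1}$ with closure $D'$, and $\delta,c>0$, such that $f$ is admissible on an open neighborhood of $D'\times[-\delta,\delta]$ and
$$\partial_nf\ge c\ \text{ on }D'\times[-\delta,\delta],\qquad f(x',-\delta)<0<f(x',\delta)\ \text{ on }D'.$$
By (a) the same holds for $f_G$ with $c/2$ in place of $c$, for all $G\in V'\cap\mathcal P$ with a suitable $V'\in\mathcal F$. So for $x'\in D'$ the function $f_G(x',\cdot)$ has a unique zero $\alpha_G(x')$ in $(-\delta,\delta)$. For fixed $G$ the inequalities, with a slightly smaller positive constant, persist for $x'$ in a neighborhood of the compact set $D'$, and the analytic implicit function theorem shows that $\alpha_G$ is analytic there. Likewise $\alpha(x')$ is the unique zero of $f(x',\cdot)$ in $(-\delta,\delta)$, and $\alpha$ is $C^\infty$ near $D'$.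

For (a), start with $C^0$: since $\partial_nf\ge c$, and $f(x',\alpha)=0=f_G(x',\alpha_G)$,
$$|\alpha_G-\alpha|\le c^{-1}|f(x',\alpha_G)-f(x',\alpha)|=c^{-1}|f(x',\alpha_G)-f_G(x',\alpha_G)|\to0$$
uniformly on $D'$. Now suppose $\alpha_G\to\alpha$ in $C^m(D')$. The estimate (5), with $L=D'\times[-\delta,\delta]$ and inner functions $(x',\alpha_G(x'))$, gives $(\partial_if_G)(x',\alpha_G)\to(\partial_if)(x',\alpha)$ in $C^m(D')$ for all $i\le n$. Since $\partial_nf_G\ge c/2$, the formula
$$\partial_i\alpha_G=-\frac{\partial_if_G}{\partial_nf_G}(x',\alpha_G)\qquad(i<n)$$
shows that $\partial_i\alpha_G\to\partial_i\alpha$ in $C^m(D')$, so $\alpha_G\to\alpha$ in $C^{m+1}(D')$. By induction (a) holds on $U'$.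

For (b) at $a'\in U'$ put $b=(a',\alpha(a'))$. By (R3) we may assume for all $G\in V_{a'}\cap\mathcal P$ that $f_G(b)=f(b)=0$, hence $\alpha_G(a')=\alpha(a')$ by uniqueness of the zero, and that $\partial_nf_G(b)=\partial_nf(b)\ne0$. For $\beta=0$ take the constant polynomial $R_0=\alpha(a')$. For $\beta\ne0$ implicit differentiation writes $\partial^\beta\alpha_G(a')$ as a universal integer polynomial in $\partial_nf(b)^{-1}$ and the $\partial^\gamma f_G(b)$. Adjoin $\alpha(a')$ and $\partial_nf(b)$ to $K$, and (b) follows from (b) for $f$ at $b$.

**Part 5: division; here the approximations must be divisible too.** First we show that $f=0$ and $f_G=0$ on $U\cap\{x_i=0\}$ for all $G\in V'\cap\mathcal P$, for some $V'\in\mathcal F$. If $n\ge2$, this slice is an open box in $\mathbb R^{n-1}$, hence connected. The restriction of $f$ to it is admissible with family $(f_G|_{x_i=0})$: in (b) use only the $\beta$ with $\beta_i=0$. Its Taylor series at $0$ vanishes, because $\hat f$ is divisible by $X_i$. Lemma 4 gives both claims; its statement about $f_G$ is needed here. If $n=1$, the slice is $\{0\}$, $f(0)=0$, and (R3) with $\beta=0$ gives $f_G(0)=0$.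

For $G\in V'\cap\mathcal P$ put
$$g_G(x)=\int_0^1(\partial_if_G)(x_1,\dots,sx_i,\dots,x_n)\,ds,$$
and define $g$ likewise from $f$. The segment from $(x_1,\dots,0,\dots,x_n)$ to $x$ stays in the box $U\ni0$, so this makes sense. By the fundamental theorem of calculus $f_G=x_ig_G$ and $f=x_ig$. The integrand is analytic in $(x,s)$ near $U\times[0,1]$, so $g_G$ is analytic on $U$.

For (a): if $L\subset U$ is compact, then so is $\{(x_1,\dots,sx_i,\dots,x_n):x\in L,\,0\le s\le1\}\subset U$. Differentiation under the integral bounds the $C^m(L)$ norm of $g_G-g$ by the $C^{m}$ norm of $\partial_i(f_G-f)$ on this set, so $g_G\to g$ in $C^\infty(U)$.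

For (b) at $a$: if $a_i\ne0$, apply the Leibniz rule to $g_G=f_G\cdot x_i^{-1}$ near $a$; the derivatives of $x_i^{-1}$ at $a$ lie in $\mathbb Q(a_i)$, so adjoin $a_i$ to $K$. If $a_i=0$, differentiating $f_G=x_ig_G$ gives $\partial^{\beta+e_i}f_G(a)=(\beta_i+1)\,\partial^\beta g_G(a)$, so $\partial^\beta g_G(a)=\partial^{\beta+e_i}f_G(a)/(\beta_i+1)$. $\square$

**Theorem 6.** If $H\in C^\infty(\mathbb R^2)$ is transcendental, then there is an o-minimal, polynomially bounded expansion $\mathcal S_H$ of $\overline{\mathbb R}$ that defines $(\partial^\alpha H)|_{[-1,1]^2}$ for all $\alpha\in\mathbb N^2$.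

*Proof.* Let $\mathcal C_B$ be the set of restrictions to $B$ of functions locally admissible on an open neighborhood of $B$. We check the hypotheses of Section 4.

By Lemma 5(1),(2), $\mathcal C_B$ is an $\mathbb R$-algebra, and (C1) and (C4) hold. Restriction to smaller boxes is clear, and any open neighborhood of $B$ contains a compact box $B'$ with $B\subset\operatorname{int}B'$, so (C3) holds. For (C2), let $f$ be locally admissible on an open $U\supset B$ and the $g_i$ locally admissible on an open $U'\supset B'$, with $g(B')\subset B$. Each point $a$ of the open set $g^{-1}(U)\supset B'$ has a neighborhood on which all $g_i$ are admissible, and $g(a)$ has one on which $f$ is admissible. By Lemma 5(3) $f\circ g$ is locally admissible on $g^{-1}(U)$.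

A germ in $\mathcal C_n$ is represented by a function admissible on a small ball around $0$, which is connected, so (C5) is Lemma 4. (C6) is Lemma 5(4) for $n\ge2$; for $n=1$ take $\alpha=0\in\mathcal C_0=\mathbb R$. (C7) is Lemma 5(5) on a small open box around $0$: it gives $f=x_ig$, and $X_i\hat g=\hat f=X_i\Gamma$ forces $\hat g=\Gamma$.

By the Rolin–Speissegger–Wilkie theorem $\mathcal S_H:=\mathbb R_{\mathcal C}$ is o-minimal and polynomially bounded. By Lemma 5(1),(2), $(\partial^\alpha H)|_{[-1,1]^2}\in\mathcal C_{[-1,1]^2}$, so it is definable. $\square$

## 9. Proof of Theorem A: an integral with zeros at $1/n$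

**Step 1: a Fréchet space that makes $h$ analytic.** A generic $H\in C^\infty(\mathbb R^2)$ satisfying (3) would give a $C^\infty$ counterexample. To get a real-analytic $h$ we work in a smaller space whose members are analytic off the line $v=0$. Let $E_0$ be the function (2); its formula for $v\neq0$ is holomorphic on $\mathbb C^*=\mathbb C\setminus\{0\}$. Let $\mathcal W$ be the space of $F\in C^\infty(\mathbb R^2)$ for which there is a holomorphic $\tilde F$ on $\mathbb C\times\mathbb C^*$ with $\tilde F=F$ on $\mathbb R\times\mathbb R^*$, where $\mathbb R^*=\mathbb R\setminus\{0\}$. By the identity theorem $\tilde F$ is unique. Via $F\mapsto(F,\tilde F)$ we identify $\mathcal W$ with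
$$\{(F,\Phi):\ \Phi=F\text{ on }\mathbb R\times\mathbb R^*\}\ \subset\ C^\infty(\mathbb R^2)\times\mathcal O(\mathbb C\times\mathbb C^*),$$
where $\mathcal O$, the holomorphic functions, carries uniform convergence on compact sets. This subspace is closed in a Fréchet space. So $\mathcal W$ is a Fréchet space, its topology is at least as fine as that of $C^\infty(\mathbb R^2)$, and it contains all polynomials.

**Step 2: a transcendental $H$ with the oscillating integral.** The function $F(t,v)=2E_0(v)$ lies in $\mathcal W$ and satisfies $\int_0^{1/2}F(t,v)\,dt=E_0(v)$. So Proposition 1 applies with $\mathcal V=\mathcal W$ and gives a transcendental $H\in\mathcal W$ with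
$$\int_0^{1/2}H(t,v)\,dt=E_0(v)\qquad(v\in\mathbb R).$$
Let $\mathcal S=\mathcal S_H$ from Theorem 6; it is o-minimal and polynomially bounded.

**Step 3: transport to $\mathbb R^2$.** Theorem 6 defines $H$ only on $[-1,1]^2$, and $H$ is known to be analytic only for $v\ne0$. We therefore map $\mathbb R^2$ into $(-1,1)\times(0,1)$. Put $\psi(y)=\frac{1-\varphi(y)}2$, a semialgebraic analytic bijection $\mathbb R\to(0,1)$ and a homeomorphism, and
$$h(t,y)=\varphi'(t)\,H(\varphi(t),\psi(y)).$$
Since $(\varphi(t),\psi(y))\in(-1,1)\times(0,1)$, the function $h$ is in $\mathcal S$. Since $H$ is real analytic on $\mathbb R\times(0,\infty)$, $h$ is real analytic on $\mathbb R^2$, in particular $C^\infty$.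

**Step 4: the frozen integral.** Substituting $u=\varphi(t)$,
$$j(x,y)=\int_0^{\varphi(x)}H(u,\psi(y))\,du,\qquad j(x_0,y)=\int_0^{1/2}H(u,\psi(y))\,du=E_0(\psi(y)).$$
For $v\in(0,1)$ we have $E_0(v)=0$ if and only if $\sin(\pi/v)=0$, that is, $1/v\in\mathbb Z$. Hence
$$\{y:j(x_0,y)=0\}=\{y:\psi(y)=1/n\ \text{ for some } n\ge2\}.$$
The set $\{1/n:n\ge2\}$ is infinite, closed and discrete in $(0,1)$ (it accumulates only at $0$), and $\psi$ is a homeomorphism onto $(0,1)$. So the zero set is infinite, closed and discrete in $\mathbb R$. It is not a finite union of points and intervals, so $(\mathcal S,j)$ is not o-minimal.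

**Step 5: defining $\mathbb Z$, and passing to the reduct.** The set $\{1/\psi(y):j(x_0,y)=0\}=\{2,3,4,\dots\}$ is definable from $j(x_0,\cdot)$ over $\overline{\mathbb R}$, and $\mathbb Z$ is the set of differences of its elements. So $(\mathcal S,j(x_0,\cdot))$ defines $\mathbb Z$. Steps 4 and 5 use only $\overline{\mathbb R}$ and $j(x_0,\cdot)$. Since $(\overline{\mathbb R},h)$ is a reduct of $\mathcal S$, it is o-minimal and polynomially bounded, and everything holds with $(\overline{\mathbb R},h)$ in place of $\mathcal S$. $\blacksquare$

So adding $j$ can fail to preserve o-minimality even when $h$ is real analytic on $\mathbb R^2$, $\mathcal S$ is polynomially bounded, and only the one-variable function $y\mapsto j(x_0,y)$ is added. Each function $x\mapsto j(x,y_0)$, on the other hand, is covered by the one-variable background: the obstruction lies in the dependence on the parameter $y$.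

## 10. Arbitrary smooth frozen integrals, and generic integrands: Theorems B and C

*Proof of Theorem B.* **(ii)⇒(i).** This direction says that smoothness is necessary. By differentiation under the integral sign $j$ is $C^\infty$, so $y\mapsto j(x_0,y)$ is a $C^\infty$ extension of $e$ to $\mathbb R$.

**(i)⇒(ii).** We prescribe the integral so that $e$ appears after the change of variable $\varphi$. Let $\tilde e\in C^\infty(\mathbb R)$ extend $e$. Let $\chi\in C_c^\infty((-1,1))$ equal $1$ on the compact set $\varphi([-1,1])\subset(-1,1)$. Put $E_0=\chi\cdot(\tilde e\circ\varphi^{-1})$ on $(-1,1)$ and extend it by $0$. (This $E_0$ replaces (2) for the present proof.) Then $E_0\in C^\infty(\mathbb R)$ and $E_0(\varphi(y))=e(y)$ for $|y|\le1$. Apply Proposition 1 with $\mathcal V=C^\infty(\mathbb R^2)$; here $\mathcal X$ contains the function $2E_0(v)$. It gives a transcendental $H$ with $\int_0^{1/2}H(t,v)\,dt=E_0(v)$. Let $\mathcal S=\mathcal S_H$ and $h(t,y)=\varphi'(t)H(\varphi(t),\varphi(y))$. This is $C^\infty$ on $\mathbb R^2$, and it is in $\mathcal S$ because $(\varphi(t),\varphi(y))\in(-1,1)^2$. Substituting $u=\varphi(t)$,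
$$j(x_0,y)=\int_0^{1/2}H(u,\varphi(y))\,du=E_0(\varphi(y))=e(y)\qquad(|y|\le1).\qquad\blacksquare$$

*Proof of Theorem C.* **Step 1: parametrize integrands by their primitives.** We want $H$ and its integral to be expressed through one transcendental function. Consider
$$T:C^\infty(\mathbb R^2)\to C^\infty(\mathbb R^2),\qquad T(G)=\partial_t(tG)=G+t\,\partial_tG .$$
It is linear and continuous. Its inverse is $H\mapsto\big[(t,v)\mapsto\int_0^1H(st,v)\,ds\big]$: for $t\ne0$ this function equals $\frac1t\int_0^tH(u,v)\,du$, so applying it to $T(G)$ returns $G$, and $\partial_t$ of $t$ times it is $H$. The inverse is continuous, since $\partial_t^a\partial_v^b$ of the integral is $\int_0^1s^a(\partial_t^a\partial_v^bH)(st,v)\,ds$, which on a ball around $0$ is bounded by the supremum of $|\partial_t^a\partial_v^bH|$ on that ball. So $T$ is a linear homeomorphism. By Proposition 1 for $\mathcal V=C^\infty(\mathbb R^2)$ the transcendental $G$ form a comeager set, hence so do the functions $H=T(G)$ with $G$ transcendental.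

**Step 2: both $h$ and $j$ are definable in $\mathcal S_G$.** Let $H=T(G)$ with $G$ transcendental. By Theorem 6, applied to $G$, the o-minimal structure $\mathcal S_G$ defines $G$ and $\partial_tG$ on $[-1,1]^2$. Since $H=G+t\,\partial_tG$, it defines $h(t,y)=\varphi'(t)H(\varphi(t),\varphi(y))$. Also
$$j(x,y)=\int_0^{\varphi(x)}H(u,\varphi(y))\,du=\int_0^{\varphi(x)}\partial_u\big(uG(u,\varphi(y))\big)\,du=\varphi(x)\,G(\varphi(x),\varphi(y)),$$
which is definable in $\mathcal S_G$. Hence $(\overline{\mathbb R},h)$ and $(\overline{\mathbb R},h,j)$ are reducts of $\mathcal S_G$, and so they are o-minimal. $\blacksquare$
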